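\title{The maximal tensor product does not preserve quasidiagonality}

\begin{abstract}
We show that the maximal tensor product of two quasidiagonal C$^*$-algebras need not be quasidiagonal. Let $A$ be the completion of the group algebra of $\Gamma=SL_4(\mathbb Z[1/2])$ in the norm given by the finite-dimensional unitary representations. Then $A$ is separable, unital and residually finite-dimensional, but $A\otimes_{\max}A$ contains a non-unitary isometry. The isometry is built from the Kazhdan projection of a property (T) group that is conjugate to a proper subgroup of itself and is embedded diagonally in $\Gamma\times\Gamma$. In the positive direction, $C^*(F)\otimes_{\max}B$ is quasidiagonal for every free group $F$ and every quasidiagonal $B$.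
\end{abstract}

\section{The question and the results}\label{sec:intro}

A linear map $\varphi$ between C$^*$-algebras is \emph{contractive completely positive} (c.c.p.) if $\|\varphi\|\le1$ and $\varphi\otimes\mathrm{id}_{M_k}$ is positive for every $k$. A C$^*$-algebra $A$ is \emph{quasidiagonal} if there is a net of c.c.p.\ maps $\varphi_\alpha:A\to M_{n_\alpha}(\mathbb C)$ such that, for all $a,b\in A$,
\begin{equation}\label{eq:qd}
\lim_\alpha\|\varphi_\alpha(ab)-\varphi_\alpha(a)\varphi_\alpha(b)\|=0,\qquad \lim_\alpha\|\varphi_\alpha(a)\|=\|a\|.
\end{equation}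
Thus the norms and the products of finitely many elements of $A$ can be modeled by matrices, up to an arbitrarily small error. The version with exact products is residual finite-dimensionality: $A$ is \emph{residually finite-dimensional} (RFD) if its finite-dimensional $*$-representations separate points. RFD algebras are quasidiagonal (Lemma~\ref{lem:permanence}). On the other side, call an element $s$ of a unital C$^*$-algebra a \emph{proper isometry} if $s^*s=1\ne ss^*$, and call the algebra \emph{finite} if it has no proper isometry. Matrix algebras are finite, and finiteness survives the approximation \eqref{eq:qd} (Lemma~\ref{lem:finite}). This is the obstruction to quasidiagonality that we use.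

The algebraic tensor product $A\odot B$ of two C$^*$-algebras has two distinguished completions. The \emph{minimal} tensor product $A\otimes_{\min}B$ is the closure of $A\odot B$ in $\mathcal B(H\otimes K)$, where $A\subset \mathcal B(H)$ and $B\subset \mathcal B(K)$ are faithful representations; the norm does not depend on their choice. The \emph{maximal} tensor product $A\otimes_{\max}B$ is the completion for
\[
\Big\|\sum_i a_i\otimes b_i\Big\|_{\max}=\sup\Big\|\sum_i\mu(a_i)\nu(b_i)\Big\|,
\]
where the supremum runs over all pairs of representations $\mu$ of $A$ and $\nu$ of $B$ on a common Hilbert space with commuting ranges. The identity of $A\odot B$ extends to a surjection $A\otimes_{\max}B\to A\otimes_{\min}B$.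

It is known that $A\otimes_{\min}B$ is quasidiagonal when $A$ and $B$ are. For RFD algebras the reason is visible at once: if $\bigoplus_i\mu_i$ and $\bigoplus_j\nu_j$ are faithful sums of finite-dimensional representations, then $\bigoplus_{i,j}\mu_i\otimes\nu_j$ is a faithful representation of $A\otimes_{\min}B$, which is therefore RFD. The thesis \cite{thesis} records: ``It is unknown if quasidiagonality is preserved by the maximal tensor product.''

\medskip
\noindent\textbf{Question.} \emph{Is $A\otimes_{\max}B$ quasidiagonal for all quasidiagonal C$^*$-algebras $A$ and $B$?}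
\medskip

The first examples suggest a positive answer. If the two norms agree on $A\odot B$, as they do when $A$ is a matrix algebra or is commutative, there is nothing to prove; and Theorem~\ref{thm:free} below gives a positive answer for the universal algebras $C^*(F)$. There is also a reason for doubt. A finite-dimensional representation $\sum a_i\otimes b_i\mapsto\sum\mu(a_i)\nu(b_i)$ of $A\otimes_{\max}B$ always factors through $A\otimes_{\min}B$: it is the composition of $\mu\otimes\nu:A\otimes_{\min}B\to\mu(A)\otimes\nu(B)$ with the multiplication map, a $*$-homomorphism defined on a finite-dimensional C$^*$-algebra. So the matrix representations of $A$ and $B$ say nothing about the kernel of $A\otimes_{\max}B\to A\otimes_{\min}B$, and something infinite may hide there. We show that this happens.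

For a discrete group $\Gamma$ and $f\in\mathbb C[\Gamma]$ put
\[
\|f\|_{fd}=\sup\{\|\pi(f)\|:\ \pi\text{ a finite-dimensional unitary representation of }\Gamma\},
\]
and let $C^*_{fd}(\Gamma)$ be the completion of $\mathbb C[\Gamma]/\{f:\|f\|_{fd}=0\}$ for $\|\cdot\|_{fd}$.

\begin{theorem}\label{thm:main}
Let $\Gamma=SL_4(\mathbb Z[1/2])$ and $A=C^*_{fd}(\Gamma)$. Then $A$ is separable, unital and quasidiagonal (even residually finite-dimensional), but $A\otimes_{\max}A$ contains a proper isometry, so it is not quasidiagonal.
\end{theorem}

This is a case of a general construction. Group C$^*$-algebras are recalled in Section~\ref{sec:prelim} and property (T) in Section~\ref{sec:kazhdan}.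

\begin{theorem}\label{thm:general}
Let $\Lambda$ be a countable discrete group with property \textup{(T)}, and let $\sigma:\Lambda\to\Lambda$ be an injective, non-surjective endomorphism. For $i=1,2$ let $\Gamma_i$ be a discrete group, $\theta_i:\Lambda\to\Gamma_i$ an injective homomorphism, and $t_i\in\Gamma_i$ with $t_i\theta_i(x)t_i^{-1}=\theta_i(\sigma(x))$ for all $x\in\Lambda$. Let $A_i$ be a quotient of the full group C$^*$-algebra $C^*(\Gamma_i)$ through which the left regular representation $\lambda_{\Gamma_i}$ factors. Then $A_1\otimes_{\max}A_2$ contains a proper isometry, so it is not quasidiagonal, and it does not embed in any finite unital C$^*$-algebra by a unital embedding. If $\Gamma_i$ is residually finite, one may take $A_i=C^*_{fd}(\Gamma_i)$, which is residually finite-dimensional.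
\end{theorem}

The hypotheses hold for $\Gamma_1=\Gamma_2=SL_n(\mathbb Z[1/m])$ for all $n\ge4$, $m\ge2$ (Proposition~\ref{prop:SL}).

\begin{theorem}\label{thm:free}
If $F$ is a free group of any rank and $B$ is any quasidiagonal C$^*$-algebra, then $C^*(F)\otimes_{\max}B$ is quasidiagonal.
\end{theorem}

Consider the class of C$^*$-algebras $A$ such that $A\otimes_{\max}B$ is quasidiagonal for every quasidiagonal $B$. By Theorem~\ref{thm:free} it contains $C^*(F_\infty)$. It is not closed under RFD quotients: the countable group $\Gamma$ of Theorem~\ref{thm:main} is a quotient of $F_\infty$, so $A=C^*_{fd}(\Gamma)$ is an RFD quotient of $C^*(F_\infty)$, and $B=A$ shows that $A$ is not in the class.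

Section~\ref{sec:model} works out the mechanism behind Theorem~\ref{thm:general} for the maps $x\mapsto 2^kx+r$, where everything but one ingredient is present. Sections \ref{sec:kazhdan}--\ref{sec:SL} prove Theorems \ref{thm:general} and \ref{thm:main}. Section~\ref{sec:free} proves Theorem~\ref{thm:free} and depends only on Section~\ref{sec:prelim}.

\section{Quasidiagonality, finiteness and group algebras}\label{sec:prelim}

\subsection*{Maximal tensor products}
We use three textbook facts.
\begin{itemize}
\item[(M1)] If $\mu:A\to E$ and $\nu:B\to E$ are $*$-homomorphisms into a C$^*$-algebra with commuting ranges, there is a unique $*$-homomorphism $\mu\times\nu:A\otimes_{\max}B\to E$ with $a\otimes b\mapsto\mu(a)\nu(b)$.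
\item[(M2)] Every nondegenerate representation of $A\otimes_{\max}B$ has the form $\mu\times\nu$ for nondegenerate representations $\mu,\nu$ with commuting ranges. If $A$ is unital, then $\mu$ is unital.
\item[(M3)] $\|a\otimes b\|_{\max}=\|a\|\,\|b\|$, and $*$-homomorphisms $\alpha:A\to A'$, $\beta:B\to B'$ induce a $*$-homomorphism $\alpha\otimes\beta:A\otimes_{\max}B\to A'\otimes_{\max}B'$.
\end{itemize}

\subsection*{Quasidiagonality}
To prove that $D$ is quasidiagonal it suffices to find, for each finite set $Y\subset D$ and each $\varepsilon>0$, a c.c.p.\ map $\varphi:D\to M_n$ with $\|\varphi(ab)-\varphi(a)\varphi(b)\|\le\varepsilon$ and $\|\varphi(a)\|\ge\|a\|-\varepsilon$ for $a,b\in Y$; these maps form a net indexed by the pairs $(Y,\varepsilon)$. Call such a $\varphi$ a \emph{$(Y,\varepsilon)$-model}.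

\begin{lemma}\label{lem:permanence}
Let $D$ be a C$^*$-algebra.
\begin{itemize}
\item[(a)] If $D$ is quasidiagonal, so is every C$^*$-subalgebra of $D$.
\item[(b)] If $D$ is RFD, then $D$ is quasidiagonal.
\item[(c)] If every finite subset of $D$ lies in a quasidiagonal C$^*$-subalgebra, then $D$ is quasidiagonal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Restrict the maps $\varphi_\alpha$.

(b) The direct sum of a separating family of finite-dimensional representations is injective, hence isometric, so $\|a\|=\sup_\pi\|\pi(a)\|$. Given $(Y,\varepsilon)$, choose $\pi_a$ with $\|\pi_a(a)\|\ge\|a\|-\varepsilon$ for each $a\in Y$. Then $\bigoplus_{a\in Y}\pi_a$ is a $(Y,\varepsilon)$-model.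

(c) Let $Y\subset D_0\subset D$ with $D_0$ quasidiagonal, and let $\varphi:D_0\to M_n$ be a $(Y,\varepsilon)$-model. By Arveson's extension theorem, a c.c.p.\ map from a C$^*$-subalgebra into $M_n$ extends to a c.c.p.\ map on the whole algebra. The extension is a $(Y,\varepsilon)$-model on $D$, because the conditions involve only the elements $a$, $b$, $ab$ of $D_0$.
\end{proof}

\begin{lemma}\label{lem:finite}
Let $D$ be a C$^*$-algebra and $v\in D$ an element such that $q=v^*v$ and $p=vv^*$ are projections with $p\le q$ and $p\ne q$.
\begin{itemize}
\item[(a)] If $D$ is unital, then $s=v+1-q$ is a proper isometry, with $ss^*=1-(q-p)$.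
\item[(b)] $D$ is not quasidiagonal.
\end{itemize}
In particular, a unital quasidiagonal C$^*$-algebra is finite.
\end{lemma}

\begin{proof}
(a) Since $v^*v$ is a projection, $v=vv^*v$, that is, $v=pv=vq$. From $v=vq$ we get $v(1-q)=0$. From $v=pv$ and $(1-q)p=0$ we get $(1-q)v=0$. Hence
\begin{align*}
s^*s&=v^*v+v^*(1-q)+(1-q)v+(1-q)=q+(1-q)=1,\\
ss^*&=vv^*+v(1-q)+(1-q)v^*+(1-q)=p+1-q .
\end{align*}

(b) Suppose $(\varphi_\alpha)$ satisfies \eqref{eq:qd}. The maps $\varphi_\alpha$ need not be unital, so we adjoin a new unit (even if $D$ has one) and define $\varphi_\alpha^+(a+z1)=\varphi_\alpha(a)+zI$ on $D^+=D\oplus\mathbb C1$. This map is linear and preserves adjoints, and for $x=a+z1$, $y=b+z'1$,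
\[
\varphi_\alpha^+(xy)-\varphi_\alpha^+(x)\varphi_\alpha^+(y)=\varphi_\alpha(ab)-\varphi_\alpha(a)\varphi_\alpha(b)\longrightarrow0 .
\]
Let $s=v+1-q\in D^+$ and $T_\alpha=\varphi_\alpha^+(s)$. By (a),
\[
\|T_\alpha^*T_\alpha-I\|\to0,\qquad \|T_\alpha T_\alpha^*-I+\varphi_\alpha(q-p)\|\to0 .
\]
A square matrix has a polar decomposition $T=U|T|$ with $U$ unitary, so $TT^*=U(T^*T)U^*$ and $\|TT^*-I\|=\|T^*T-I\|$. This is where finite dimension is used. It follows that $\|\varphi_\alpha(q-p)\|\to0$, whereas $q-p$ is a nonzero projection and $\|\varphi_\alpha(q-p)\|\to1$ by \eqref{eq:qd}.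

For the last claim apply (b) to a proper isometry $v$, with $q=1$.
\end{proof}

\subsection*{Group algebras}
Let $\Gamma$ be a discrete group. The full group C$^*$-algebra $C^*(\Gamma)$ is the completion of $\mathbb C[\Gamma]$ for $\sup_\pi\|\pi(f)\|$, over all unitary representations $\pi$. Every homomorphism from $\Gamma$ to the unitary group of a unital C$^*$-algebra $D$ extends uniquely to a unital $*$-homomorphism $C^*(\Gamma)\to D$. We write $u_g$ for the unitary given by $g\in\Gamma$, in $C^*(\Gamma)$ and in any quotient of it. A representation $\pi$ of $\Gamma$ \emph{factors through} a quotient $A=C^*(\Gamma)/J$ if its extension to $C^*(\Gamma)$ vanishes on $J$; then so does every direct sum of copies of $\pi$.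

If $\Gamma$ acts on a set $X$, it acts on $\ell^2(X)$ by $g\delta_x=\delta_{gx}$. For $X=\Gamma$ with left multiplication this is the left regular representation $\lambda_\Gamma$. If the action on $X$ is free, each orbit is a copy of $\Gamma$, so $\ell^2(X)$ is a direct sum of copies of $\lambda_\Gamma$.

The group $\Gamma$ is \emph{residually finite} if every $\gamma\ne1$ lies outside some finite-index normal subgroup. Intersecting finitely many such subgroups, one finds for each finite set $Y\subset\Gamma$ a finite-index normal subgroup $N$ such that $\Gamma\to\Gamma/N$ is injective on $Y$.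

\begin{lemma}\label{lem:fd}
The algebra $C^*_{fd}(\Gamma)$ is a quotient of $C^*(\Gamma)$; it is RFD and quasidiagonal. If $\Gamma$ is residually finite, then $\lambda_\Gamma$ factors through $C^*_{fd}(\Gamma)$.
\end{lemma}

\begin{proof}
The homomorphism $C^*(\Gamma)\to C^*_{fd}(\Gamma)$ given by $u_g\mapsto u_g$ has dense and closed range, so it is onto. Each finite-dimensional unitary representation $\pi$ of $\Gamma$ is contractive for $\|\cdot\|_{fd}$ and extends to $C^*_{fd}(\Gamma)$. The equality $\|a\|=\sup_\pi\|\pi(a)\|$ holds on the image of $\mathbb C[\Gamma]$ and both sides are $1$-Lipschitz in $a$, so it holds for all $a$. Thus $C^*_{fd}(\Gamma)$ is RFD, and quasidiagonal by Lemma~\ref{lem:permanence}(b).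

Let $\Gamma$ be residually finite, $f\in\mathbb C[\Gamma]$, and $\xi\in\ell^2(\Gamma)$ a finitely supported unit vector. Choose $N$ as above for $Y=\operatorname{supp}\xi\cup(\operatorname{supp}f)(\operatorname{supp}\xi)$. The linear map $\kappa:\mathbb C[\Gamma]\to\ell^2(\Gamma/N)$, $\delta_g\mapsto\delta_{gN}$, commutes with left translation by $\Gamma$ and preserves the $\ell^2$-norm of vectors supported in $Y$. Both $\xi$ and $\lambda_\Gamma(f)\xi$ are supported in $Y$. Writing $\pi_N$ for the finite-dimensional representation of $\Gamma$ on $\ell^2(\Gamma/N)$, we get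
\[
\|\lambda_\Gamma(f)\xi\|=\|\kappa(\lambda_\Gamma(f)\xi)\|=\|\pi_N(f)\kappa(\xi)\|\le\|f\|_{fd}\,\|\kappa(\xi)\|=\|f\|_{fd}.
\]
Hence $\|\lambda_\Gamma(f)\|\le\|f\|_{fd}$, and $\lambda_\Gamma$ extends to $C^*_{fd}(\Gamma)$.
\end{proof}

\section{A model: the maps $x\mapsto2^kx+r$}\label{sec:model}

In this section $\Gamma$ is the group of maps $x\mapsto 2^kx+r$ of $\mathbb Z[1/2]$, with $k\in\mathbb Z$ and $r\in\mathbb Z[1/2]$. Let $\tau_r(x)=x+r$, $t(x)=2x$, and $\Lambda=\{\tau_n:n\in\mathbb Z\}$. Since $t\tau_rt^{-1}=\tau_{2r}$, the conjugate $t\Lambda t^{-1}=\{\tau_{2n}:n\in\mathbb Z\}$ is a proper subgroup of $\Lambda$.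

Let $\pi$ be a unitary representation of $\Gamma$ on $H$, and write $H^L$ for the space of vectors fixed by a subgroup $L$. A smaller group fixes more vectors, so
\[
H^\Lambda\subset H^{t\Lambda t^{-1}}=\pi(t)H^\Lambda .
\]
Let $P\le Q$ be the projections onto these two spaces and $V=P\pi(t)^*$. Then $V^*V=Q$ and $VV^*=P$. If $P\neq Q$, we are in the situation of Lemma~\ref{lem:finite}. Compare three representations.

\begin{itemize}
\item[(i)] \emph{$H$ finite-dimensional.} The two spaces have the same dimension, so $P=Q$. For instance, when $\Gamma$ acts on $\mathbb Z/\ell$ with $\ell$ an odd prime, $\tau_1$ and $\tau_2$ generate the same group of permutations.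
\item[(ii)] \emph{$H=\ell^2(\Gamma)$.} A $\Lambda$-invariant vector is constant on the infinite sets $\Lambda\gamma$, hence zero. So $P=Q=0$.
\item[(iii)] \emph{$H=\ell^2(\Gamma/\Lambda)$.} The stabilizer of the subset $\mathbb Z$ is $\Lambda$, so $\gamma\Lambda\mapsto\gamma(\mathbb Z)$ identifies $\Gamma/\Lambda$ with the set of progressions $r+2^k\mathbb Z$. Let $\eta=\delta_{2\mathbb Z}-\delta_{1+2\mathbb Z}$. Then $\tau_2\eta=\eta$, so $Q\eta=\eta$. Also $\tau_1\eta=-\eta$, so $\langle\eta,\zeta\rangle=\langle\tau_1\eta,\tau_1\zeta\rangle=-\langle\eta,\zeta\rangle$ for $\zeta\in H^\Lambda$, and $P\eta=0$. Thus $P\ne Q$.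
\end{itemize}

Two difficulties separate this computation from a counterexample.

\emph{First, $P$ must come from the C$^*$-algebra.} We need one element $e\in C^*(\Lambda)$ with $\pi(e)=P$ in every representation. Here $C^*(\Lambda)=C(\mathbb T)$, and evaluating in the characters of $\mathbb Z$ shows that $e$ would be the indicator function of the point $1$, which is not continuous. Property (T) is the hypothesis that provides $e$, and in this model it is missing.

\emph{Second, once $e$ exists, the shift appears too early.} Suppose $\Lambda\subset\Gamma$ and $t$ are replaced by a triple for which $e$ exists. Then (iii) makes $C^*(\Gamma)$ itself infinite, so it cannot serve as a factor. In the RFD algebra $A=C^*_{fd}(\Gamma)$, on the contrary, $e=u_teu_t^*$ by (i), and so representation (iii) does not factor through $A$. The infinite-dimensional representation that is known to factor through $A$ is $\lambda_\Gamma$, and by (ii) it annihilates $e$.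

The way out is to assemble (iii) from two commuting multiples of the regular representation, which is exactly what $A\otimes_{\max}A$ allows. Let $G=\Gamma\times\Gamma$ act on $X=\Gamma\times(\Gamma/\Lambda)$ by
\[
(c,d)\cdot(x,y)=(cxd^{-1},\,dy).
\]
The first coordinate shows that $\Gamma\times1$ and $1\times\Gamma$ act freely. So each factor acts on $\ell^2(X)$ by a multiple of $\lambda_\Gamma$, which factors through $A$, and (M1) gives a representation of $A\otimes_{\max}A$. The diagonal subgroup $\{(c,c)\}$, however, preserves $\{1\}\times(\Gamma/\Lambda)$ and acts there as in (iii). In our model, the vector $\delta_{(1,2\mathbb Z)}-\delta_{(1,1+2\mathbb Z)}$ is fixed by $(\tau_2,\tau_2)$ and reversed by $(\tau_1,\tau_1)$. So $P\ne Q$ for the diagonal subgroup $\Delta=\{(x,x):x\in\Lambda\}$ and the element $(t,t)$. The tensor product $\lambda_\Gamma\otimes\lambda_\Gamma$, the kind of representation seen by $\otimes_{\min}$, is the regular representation of $G$ and has no nonzero $\Delta$-invariant vector at all.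

Finally, $(a,b)\cdot(1,\Lambda)=(ab^{-1},b\Lambda)$. Hence $G$ acts transitively on $X$ and the stabilizer of $(1,\Lambda)$ is $\Delta$, so $X=G/\Delta$. This description makes sense for two different groups $\Gamma_1,\Gamma_2$ and is the one used below.

\section{Kazhdan projections and compression}\label{sec:kazhdan}

Let $\pi$ be a unitary representation of a discrete group $\Lambda$ on $H$. For a finite set $S\subset\Lambda$ and $\varepsilon>0$, a unit vector $\xi$ is \emph{$(S,\varepsilon)$-invariant} if $\|\pi(s)\xi-\xi\|<\varepsilon$ for all $s\in S$. The representation \emph{almost has invariant vectors} if it has an $(S,\varepsilon)$-invariant unit vector for every pair $(S,\varepsilon)$. The group $\Lambda$ has \emph{property \textup{(T)}} if every unitary representation that almost has invariant vectors has a nonzero invariant vector.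

For a finite group, the average of the $u_x$ over $x\in\Lambda$ acts in every representation as the projection onto $H^\Lambda$. Property (T) gives a substitute: an average over a finite set has a spectral gap at $1$, uniformly over all representations, so the projection is a continuous function of it.

\begin{lemma}[Kazhdan projection; Akemann--Walter]\label{lem:kazhdan}
If $\Lambda$ has property \textup{(T)}, there is a projection $e\in C^*(\Lambda)$ such that, for every unitary representation $\pi$ of $\Lambda$ on $H$, $\pi(e)$ is the projection onto $H^\Lambda$.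
\end{lemma}

\begin{proof}
There is a pair $(S,\varepsilon)$ such that no representation without nonzero invariant vectors has an $(S,\varepsilon)$-invariant unit vector. Otherwise, choose a counterexample $\pi_{S,\varepsilon}$ for each pair; the direct sum of the $\pi_{S,\varepsilon}$ almost has invariant vectors and has no nonzero invariant vector, contradicting (T). Enlarging $S$ and decreasing $\varepsilon$, we may assume $S=S^{-1}\ne\emptyset$ and $\varepsilon\le1$.

Put $x=|S|^{-1}\sum_{s\in S}u_s$, a self-adjoint contraction in $C^*(\Lambda)$, and $\delta=\varepsilon^2/(2|S|)$. Let $\pi$ be a representation on $H$. The subspaces $H^\Lambda$ and $(H^\Lambda)^\perp$ are invariant, and $\pi(x)=1$ on $H^\Lambda$. The second subspace has no nonzero invariant vector, so for a unit vector $\xi$ in it some $s\in S$ has $\|\pi(s)\xi-\xi\|\ge\varepsilon$, and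
\[
\langle\pi(x)\xi,\xi\rangle=\frac1{|S|}\sum_{s\in S}\operatorname{Re}\langle\pi(s)\xi,\xi\rangle=\frac1{|S|}\sum_{s\in S}\Big(1-\tfrac12\|\pi(s)\xi-\xi\|^2\Big)\le1-\delta .
\]
So $\pi(x)$ has spectrum in $[-1,1-\delta]$ on $(H^\Lambda)^\perp$. Let $f$ be a real continuous function on $[-1,1]$ with $f=0$ on $[-1,1-\delta]$ and $f(1)=1$, and set $e=f(x)$. Then $\pi(e)=f(\pi(x))$ is $1$ on $H^\Lambda$ and $0$ on $(H^\Lambda)^\perp$. Taking $\pi$ faithful on $C^*(\Lambda)$ shows that $e$ is a projection.
\end{proof}

The next proposition is the computation of Section~\ref{sec:model}, carried out inside a C$^*$-algebra.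

\begin{proposition}\label{prop:compress}
Let $G$ be a discrete group, $\Delta\subset G$ a subgroup with property \textup{(T)}, and $g\in G$ with $g\Delta g^{-1}\subsetneq\Delta$. Let $h\mapsto w_h$ be a homomorphism from $G$ to the unitary group of a unital C$^*$-algebra $D$. Let $p\in D$ be the image of the Kazhdan projection under the $*$-homomorphism $C^*(\Delta)\to D$, $u_h\mapsto w_h$, and put $q=w_gpw_g^*$, $v=pw_g^*$.
\begin{itemize}
\item[(a)] $v^*v=q$, $vv^*=p$ and $p\le q$.
\item[(b)] If $D$ has a unital representation $\Pi_0$ on $\ell^2(G/\Delta)$ such that $\Pi_0(w_h)$ is translation by $h$ for all $h\in G$, then $p\ne q$.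
\end{itemize}
\end{proposition}

\begin{proof}
The first two identities hold because $p$ is a projection and $w_g$ is unitary. Let $\Pi$ be any unital representation of $D$ on $H$, and let $G$ act on $H$ by $h\xi=\Pi(w_h)\xi$. By Lemma~\ref{lem:kazhdan}, $\Pi(p)$ is the projection onto $H^\Delta$, so $\Pi(q)$ is the projection onto $gH^\Delta$. A vector $g\zeta$ is fixed by $ghg^{-1}$ if and only if $\zeta$ is fixed by $h$, so $gH^\Delta=H^{g\Delta g^{-1}}$.

(a) Since $g\Delta g^{-1}\subset\Delta$, we have $H^\Delta\subset H^{g\Delta g^{-1}}$, that is, $\Pi(p)\le\Pi(q)$. Take $\Pi$ faithful.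

(b) The stabilizer of the coset $g\Delta$ is $g\Delta g^{-1}$. So $\delta_{g\Delta}$ is fixed by $g\Delta g^{-1}$, and it is not fixed by $\Delta$ because $\Delta\not\subset g\Delta g^{-1}$. Hence $\Pi_0(q)\delta_{g\Delta}=\delta_{g\Delta}\ne\Pi_0(p)\delta_{g\Delta}$.
\end{proof}

The condition in (b) holds for $D=C^*(G)$ and, by Lemma~\ref{lem:finite}, fails whenever $D$ is quasidiagonal. The content of Theorem~\ref{thm:general} is that it can hold for a maximal tensor product while each factor is only asked to admit its regular representation.

\section{The diagonal subgroup: proof of Theorem~\ref{thm:general}}\label{sec:general}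

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $D=A_1\otimes_{\max}A_2$ and $G=\Gamma_1\times\Gamma_2$. The formula $w_{(a,b)}=u_a\otimes u_b$ defines a homomorphism from $G$ to the unitary group of $D$. Let
\[
\Delta=\{(\theta_1(x),\theta_2(x)):x\in\Lambda\},\qquad g=(t_1,t_2).
\]
The map $x\mapsto(\theta_1(x),\theta_2(x))$ is an isomorphism of $\Lambda$ onto $\Delta$, so $\Delta$ has property (T). Since $t_1$ and $t_2$ implement the \emph{same} endomorphism $\sigma$,
\[
g\Delta g^{-1}=\{(\theta_1(\sigma(x)),\theta_2(\sigma(x))):x\in\Lambda\}
\]
is the image of $\sigma(\Lambda)$ under this isomorphism, a proper subgroup of $\Delta$. Let $p,q,v\in D$ be as in Proposition~\ref{prop:compress}.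

It remains to construct $\Pi_0$. The translation representation of $G$ on $H=\ell^2(G/\Delta)$ has to be extended to $D$, and by (M1) this can be done one factor at a time. We claim that $\Gamma_1\times1$ acts freely on $G/\Delta$. The stabilizer in $G$ of $(a,b)\Delta$ is $(a,b)\Delta(a,b)^{-1}$. If it contains $(c,1)$, then
\[
c=a\theta_1(x)a^{-1},\qquad 1=b\theta_2(x)b^{-1}
\]
for some $x\in\Lambda$. The second equation gives $\theta_2(x)=1$, so $x=1$ by injectivity of $\theta_2$, and then $c=1$. Thus the representation $c\mapsto$ (translation by $(c,1)$) of $\Gamma_1$ is a direct sum of copies of $\lambda_{\Gamma_1}$. By hypothesis it factors through $A_1$ and gives a unital representation $\mu_1$ of $A_1$ on $H$. Exchanging the roles of the two factors, and using the injectivity of $\theta_1$, we obtain a unital representation $\mu_2$ of $A_2$ with $\mu_2(u_d)$ equal to translation by $(1,d)$. The unitaries $\mu_1(u_c)$ and $\mu_2(u_d)$ commute, and they have dense linear span in the ranges of $\mu_1$ and $\mu_2$, so these ranges commute. Put $\Pi_0=\mu_1\times\mu_2$. Then $\Pi_0(w_{(c,d)})=\mu_1(u_c)\mu_2(u_d)$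 is translation by $(c,d)$.

By Proposition~\ref{prop:compress}, $v^*v=q$, $vv^*=p$, $p\le q$ and $p\ne q$. By Lemma~\ref{lem:finite}, $s=v+1-q$ is a proper isometry in $D$, and $D$ is not quasidiagonal. A unital embedding $\iota$ of $D$ in a unital C$^*$-algebra satisfies $\iota(s)^*\iota(s)=1$ and $1-\iota(s)\iota(s)^*=\iota(q-p)\ne0$, so the target is not finite. The last assertion of the theorem is Lemma~\ref{lem:fd}.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
Countability of $\Lambda$ is not used, and injectivity of $\sigma$ follows from the other hypotheses, since $\theta_1\circ\sigma$ is the injective map $x\mapsto t_1\theta_1(x)t_1^{-1}$. None of the remaining hypotheses can be dropped.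
\begin{itemize}
\item If $\sigma$ may be surjective, take all groups trivial; then $D=\mathbb C$. Non-surjectivity forces $\Lambda$ to be infinite.
\item If $\theta_2$ need not be injective, take $\Gamma_2$ trivial. Then $D=A_1$, which can be RFD: take $\Lambda,\Gamma_1,t_1$ from Proposition~\ref{prop:SL} and $A_1=C^*_{fd}(\Gamma_1)$.
\item If $\lambda_{\Gamma_i}$ need not factor through $A_i$, take $A_1=A_2=\mathbb C$, the quotients given by the trivial representations.
\item Without property (T), take $\Lambda\cong\mathbb Z$, $\Gamma$, $t$ from Section~\ref{sec:model} and $A_1=A_2=C^*(\Gamma)$. The universal properties give $D\cong C^*(G)$ with $G=\Gamma\times\Gamma$. The group $G$ is residually finite: $\Gamma$ is the group of matrices $\begin{pmatrix}2^k&r\\0&1\end{pmatrix}$, which can be reduced modulo odd primes as in Proposition~\ref{prop:SL}(c). It is solvable, hence amenable, and for an amenable group $\lambda_G$ is injective on $C^*(G)$ (a textbook fact). As $\lambda_G$ factors through $C^*_{fd}(G)$, the quotient map $C^*(G)\to C^*_{fd}(G)$ is injective. So $D$ is RFD.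
\end{itemize}
\end{remark}

\section{The groups $SL_n(\mathbb Z[1/m])$}\label{sec:SL}

We need a residually finite group containing a property (T) subgroup that is conjugate to a proper subgroup of itself. The model suggests keeping a lattice of translations, which a scalar compresses, and adding linear maps that commute with the scalar and make the group rigid. So $\mathbb Z$ is replaced by $SL_k(\mathbb Z)\ltimes\mathbb Z^k$.

For a subgroup $N$ of a discrete group $\Lambda$, the pair $(\Lambda,N)$ has \emph{relative property \textup{(T)}} if every unitary representation of $\Lambda$ that almost has invariant vectors has a nonzero $N$-invariant vector. We use two classical facts, valid for $k\ge3$; see \cite[Ch.~1]{BHV}: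
\begin{itemize}
\item[(K1)] $SL_k(\mathbb Z)$ has property (T) (Kazhdan);
\item[(K2)] $(SL_k(\mathbb Z)\ltimes\mathbb Z^k,\mathbb Z^k)$ has relative property (T) (Kazhdan, Margulis, Burger).
\end{itemize}

\begin{proposition}\label{prop:SL}
Let $n\ge4$, $m\ge2$, $k=n-1$, $\Gamma=SL_n(\mathbb Z[1/m])$, and
\[
\Lambda=\left\{\begin{pmatrix}M&y\\0&1\end{pmatrix}:M\in SL_{k}(\mathbb Z),\ y\in\mathbb Z^{k}\right\}\cong SL_k(\mathbb Z)\ltimes\mathbb Z^k,\qquad t=\operatorname{diag}(m,\dots,m,m^{-k}).
\]
\begin{itemize}
\item[(a)] $\Lambda$ has property \textup{(T)}.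
\item[(b)] $t\in\Gamma$, and conjugation by $t$ restricts to an injective non-surjective endomorphism $\sigma$ of $\Lambda$.
\item[(c)] $\Gamma$ is residually finite.
\end{itemize}
\end{proposition}

\begin{proof}
(a) This is standard, and follows from (K1) and (K2), which apply because $n\ge4$ gives $k\ge3$. Let $\Lambda$ act unitarily on $H$, almost having invariant vectors. Since $N=\mathbb Z^k$ is normal, $H_1=H^N$ and $H_2=H_1^\perp$ are $\Lambda$-invariant. One of them almost has invariant vectors. Indeed, suppose $H_j$ has no $(S_j,\varepsilon_j)$-invariant unit vector, for $j=1,2$. Let $S=S_1\cup S_2$ and $\varepsilon=\min(\varepsilon_1,\varepsilon_2)$, and let $\xi=\xi_1+\xi_2$ be an $(S,\varepsilon/\sqrt2)$-invariant unit vector with $\xi_j\in H_j$. Some $\xi_j$ has norm at least $1/\sqrt2$, and $\|s\xi_j-\xi_j\|\le\|s\xi-\xi\|$, so $\xi_j/\|\xi_j\|$ is $(S,\varepsilon)$-invariant, a contradiction. Now $H_2$ has no nonzero $N$-invariant vector, so by (K2) it does not almost have invariant vectors. Hence $H_1$ does. The action on $H_1$ factors through $\Lambda/N\cong SL_k(\mathbb Z)$, so (K1) gives a nonzero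 vector in $H_1$ fixed by $\Lambda$.

(b) The entries of $t$ lie in $\mathbb Z[1/m]$ and $\det t=m^km^{-k}=1$. Conjugation by a diagonal matrix multiplies the $(i,j)$ entry by $t_{ii}/t_{jj}$. This ratio is $1$ for $i,j\le k$, and it is $m/m^{-k}=m^n$ for $i\le k$, $j=n$. So
\[
t\begin{pmatrix}M&y\\0&1\end{pmatrix}t^{-1}=\begin{pmatrix}M&m^ny\\0&1\end{pmatrix},
\]
and $t\Lambda t^{-1}$ consists of the elements of $\Lambda$ with $y\in m^n\mathbb Z^k\subsetneq\mathbb Z^k$.

(c) Let $1\ne\gamma\in\Gamma$. Some entry of $\gamma-1$ equals $a/m^j$ with $0\ne a\in\mathbb Z$ and $j\ge0$. Choose a prime $\ell$ not dividing $am$. Since $m$ is invertible modulo $\ell$, there is a ring homomorphism $\mathbb Z[1/m]\to\mathbb Z/\ell$, and it sends $a/m^j$ to a nonzero element. So $\gamma$ has nontrivial image in the finite group $SL_n(\mathbb Z/\ell)$.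
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Gamma,\Lambda,t,\sigma$ be as in Proposition~\ref{prop:SL} and $A=C^*_{fd}(\Gamma)$. By Lemma~\ref{lem:fd}, $A$ is an RFD and quasidiagonal quotient of $C^*(\Gamma)$ through which $\lambda_\Gamma$ factors. It is unital, and separable because $\Gamma$ is countable. Apply Theorem~\ref{thm:general} with $\Gamma_1=\Gamma_2=\Gamma$, $\theta_1=\theta_2$ the inclusion, $t_1=t_2=t$ and $A_1=A_2=A$: the algebra $A\otimes_{\max}A$ contains a proper isometry and is not quasidiagonal. Theorem~\ref{thm:main} is the case $n=4$, $m=2$, where $t=\operatorname{diag}(2,2,2,1/8)$ and $\sigma$ multiplies the translation part by $16$.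
\end{proof}

In the following remarks $A=C^*_{fd}(\Gamma)$ is the algebra of the last proof.

\begin{remark}
The map $u_g\mapsto u_{g^{-1}}^{op}$ gives an isomorphism $A\cong A^{op}$, so $A\otimes_{\max}A^{op}$ is not quasidiagonal either. To see this, let $f\mapsto\check f$ be the linear extension of $g\mapsto g^{-1}$; it reverses products and preserves adjoints. If $\pi$ is a unitary matrix representation, so is $\pi'(g)=\pi(g^{-1})^{T}$, and $\pi'(f)=\pi(\check f)^{T}$ has the same norm as $\pi(\check f)$. Hence $\|\check f\|_{fd}\le\|f\|_{fd}$, with equality by symmetry.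
\end{remark}

\begin{remark}
Being separable and RFD, $A$ has a separating sequence of unital finite-dimensional representations $\pi_j$, and $\sum_{j\ge1}2^{-j}\operatorname{tr}\circ\pi_j$, with normalized traces, is a faithful tracial state. A faithful tracial state $\omega$ excludes proper isometries, since $\omega(1-ss^*)=\omega(1-s^*s)=0$; applied to $\operatorname{tr}\otimes\,\omega$ on $M_j(A)$, this shows that $A$ is stably finite, that is, all $M_j(A)$ are finite. As $A\otimes_{\max}A$ is not finite, residual finite-dimensionality, finiteness, stable finiteness, and having a faithful tracial state also fail to pass to maximal tensor products.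
\end{remark}

\begin{remark}
The algebra $A\otimes_{\min}A$ is quasidiagonal (Section~\ref{sec:intro}). The images $\bar v,\bar p,\bar q$ of $v,p,q$ in it satisfy $\bar v^*\bar v=\bar q$, $\bar v\bar v^*=\bar p\le\bar q$, so $\bar p=\bar q$ by Lemma~\ref{lem:finite}. Thus the nonzero projection $q-p$ lies in the kernel of $A\otimes_{\max}A\to A\otimes_{\min}A$.
\end{remark}

\section{Free groups: proof of Theorem~\ref{thm:free}}\label{sec:free}

Matrix models of the two factors do not control the maximal norm, so quasidiagonality has to come from another source. We use homotopy invariance. Two $*$-homomorphisms $\gamma_0,\gamma_1:D_0\to D_0$ are \emph{homotopic} if they are joined by $*$-homomorphisms $\gamma_t$, $t\in[0,1]$, with $t\mapsto\gamma_t(d)$ norm continuous for every $d$.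

\begin{theorem}[Voiculescu \cite{Voi}; see {\cite[Thm.~7.3.6]{BO}}]\label{thm:voi}
Suppose $B_0$ is quasidiagonal and there are $*$-homomorphisms $\alpha:D_0\to B_0$, $\beta:B_0\to D_0$ with $\beta\alpha$ homotopic to $\mathrm{id}_{D_0}$. Then $D_0$ is quasidiagonal.
\end{theorem}

This suits the maximal tensor product, which is functorial for $*$-homomorphisms (M3): a contraction of the first factor to the scalars deforms the tensor product onto $B$. The case $F=\mathbb Z$ shows the difficulty and the remedy. Here $C^*(F)=C(\mathbb T)$, and the circle is not contractible. But $y\mapsto e^{i\pi y}$ maps $[-1,1]$ onto $\mathbb T$, so $C(\mathbb T,B)$ embeds in $C([-1,1],B)$, and the maps $f\mapsto f(t\,\cdot)$ deform the latter onto the constant functions. For general $F$ we take a logarithm of each free generator in the same way.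

Let $F$ be free on a set $X$. Let $C$ be the universal unital C$^*$-algebra generated by self-adjoint elements $h_x$ ($x\in X$) with $\|h_x\|\le1$: for every family of self-adjoint contractions $k_x$ in a unital C$^*$-algebra $E$ there is a unique unital $*$-homomorphism $C\to E$ with $h_x\mapsto k_x$. (Complete the algebra of noncommutative polynomials in the $h_x$ for the supremum of the norms over all such families.) For one generator, $C=C[-1,1]$.

\begin{lemma}\label{lem:cone}
If $B$ is quasidiagonal, then $D=C\otimes_{\max}B$ is quasidiagonal.
\end{lemma}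

\begin{proof}
For $t\in[0,1]$ let $\sigma_t$ be the unital endomorphism of $C$ with $\sigma_t(h_x)=th_x$, and let $\epsilon:C\to\mathbb C$ be the character with $\epsilon(h_x)=0$. Comparing values on generators gives $\sigma_s\sigma_t=\sigma_{st}$, $\sigma_1=\mathrm{id}$ and $\sigma_0=\epsilon(\cdot)1$. If $c$ is a polynomial in the $h_x$, then $\sigma_t(c)$ is a polynomial in $t$ with coefficients in $C$; since such $c$ are dense and the $\sigma_t$ are contractive, $t\mapsto\sigma_t(c)$ is norm continuous for all $c\in C$.

Let $\Sigma_t=\sigma_t\otimes\mathrm{id}_B:D\to D$. Then $\Sigma_s\Sigma_t=\Sigma_{st}$ and $\Sigma_1=\mathrm{id}$. From $\|\Sigma_s(c\otimes b)-\Sigma_t(c\otimes b)\|=\|\sigma_s(c)-\sigma_t(c)\|\,\|b\|$ and density of $C\odot B$, the map $t\mapsto\Sigma_t(d)$ is continuous for every $d\in D$. The $*$-homomorphism $b\mapsto1\otimes b$ has the left inverse $\epsilon\otimes\mathrm{id}_B$, so $1\otimes B$ is a C$^*$-subalgebra of $D$ isomorphic to $B$. Since $\Sigma_0(c\otimes b)=\epsilon(c)1\otimes b$, we have $\Sigma_0(D)\subset1\otimes B$.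

We apply Theorem~\ref{thm:voi} only to separable algebras, at the cost of a short reduction. Let $Y\subset D$ be finite and let $D_0$ be the C$^*$-subalgebra generated by $\{\Sigma_t(d):t\in[0,1],\ d\in Y\}$. It contains $Y=\Sigma_1(Y)$. It is separable, since by continuity rational $t$ suffice. It is invariant under each $\Sigma_s$, since $\Sigma_s\Sigma_t(d)=\Sigma_{st}(d)$. Let $B_0=D_0\cap(1\otimes B)$, which is quasidiagonal by Lemma~\ref{lem:permanence}(a). Then $\alpha=\Sigma_0|_{D_0}$ maps $D_0$ into $B_0$; let $\beta:B_0\to D_0$ be the inclusion. The maps $\Sigma_t|_{D_0}$ join $\beta\alpha$ to $\mathrm{id}_{D_0}$, so $D_0$ is quasidiagonal by Theorem~\ref{thm:voi}. Lemma~\ref{lem:permanence}(c) finishes the proof.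
\end{proof}

Since $F$ is free, there is a unital $*$-homomorphism $j:C^*(F)\to C$ with $j(u_x)=\exp(i\pi h_x)$. To show that $j\otimes\mathrm{id}_B$ is injective, it is not enough to look at $j$ alone: every commuting pair of representations of $C^*(F)$ and $B$ has to be extended to a commuting pair for $C$ and $B$. This is possible because logarithms can be taken inside a commutant and the $h_x$ satisfy no relations.

\begin{lemma}\label{lem:embed}
For every C$^*$-algebra $B$, the map $j\otimes\mathrm{id}_B:C^*(F)\otimes_{\max}B\to C\otimes_{\max}B$ is injective.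
\end{lemma}

\begin{proof}
Take a faithful nondegenerate representation of $C^*(F)\otimes_{\max}B$ on $H$. By (M2) it is $\mu\times\nu$, with $\mu$ unital and commuting ranges. Each unitary $\mu(u_x)$ lies in the von Neumann algebra $\nu(B)'$, which is closed under Borel functional calculus. Let $L:\mathbb T\to(-1,1]$ be the Borel function with $e^{i\pi L(z)}=z$, and put $k_x=L(\mu(u_x))$. Then $k_x\in\nu(B)'$ is a self-adjoint contraction with $\exp(i\pi k_x)=\mu(u_x)$. By the universal property of $C$ there is a unital $*$-homomorphism $\mu':C\to\nu(B)'$ with $\mu'(h_x)=k_x$, and $\mu'\circ j=\mu$ because both sides send $u_x$ to $\exp(i\pi k_x)$. By (M1), $\mu'\times\nu$ is a representation of $C\otimes_{\max}B$, and $(\mu'\times\nu)\circ(j\otimes\mathrm{id}_B)=\mu\times\nu$, as both send $a\otimes b$ to $\mu(a)\nu(b)$. The right side is injective, hence so is $j\otimes\mathrm{id}_B$.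
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}]
By Lemma~\ref{lem:embed}, $C^*(F)\otimes_{\max}B$ is isomorphic to a C$^*$-subalgebra of $C\otimes_{\max}B$, which is quasidiagonal by Lemma~\ref{lem:cone}. Apply Lemma~\ref{lem:permanence}(a).
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV} Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}, Cambridge, 2008.

\bibitem{BO} Brown and Ozawa, \emph{C$^*$-Algebras and Finite-Dimensional Approximations}.

\bibitem{thesis} \emph{Master's Thesis in Mathematics}, \texttt{http://www.math.ku.dk/\string~rordam/students/HMilhoj-Thesis.pdf}.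

\bibitem{Voi} Voiculescu, Duke Math. J. 63 (1991).

\end{thebibliography}
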